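# Every $\infty$-topos is a category of sheaves on an $\infty$-site

## 1. Trading a left-exact localization for a topology

For a small $\infty$-category $\mathscr C$ let $\mathbf{PSh}(\mathscr C)=\mathrm{Fun}(\mathscr C^{op},\mathbf{An})$ be the $\infty$-category of presheaves of anima (spaces), and $j:\mathscr C\to\mathbf{PSh}(\mathscr C)$ the Yoneda embedding.

**Theorem A.** Let $\mathscr C$ be a small $\infty$-category and $L:\mathbf{PSh}(\mathscr C)\to\mathscr X$ an accessible left-exact localization with right adjoint $i$. There are a small $\infty$-category $\mathscr P$, a functor $\rho:\mathscr P\to\mathscr C$ and a Grothendieck topology $\tau$ on $\mathscr P$ such that $\rho^*\circ i:\mathscr X\to\mathbf{PSh}(\mathscr P)$ is fully faithful with essential image exactly $\mathbf{Sh}_\tau(\mathscr P)$. In particular $\mathscr X\simeq\mathbf{Sh}_\tau(\mathscr P)$.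

An $\infty$-topos is by definition an $\infty$-category that is equivalent to such an $\mathscr X$. So the theorem says that every $\infty$-topos is equivalent to $\mathbf{Sh}_\tau(\mathscr P)$ for some small $\infty$-category $\mathscr P$ with a Grothendieck topology $\tau$. Whether this is so is recorded, in the text "Fractured Structure on Condensed Anima", as a problem that is open to the knowledge of its authors.

Here is why there is something to prove. A left-exact localization may make arbitrary morphisms of presheaves invertible, as long as finite limits survive. A Grothendieck topology makes only certain monomorphisms invertible by decree, the inclusions $U_S\hookrightarrow j(C)$ of covering sieves, together with whatever follows from these. The theorem says that the first kind of datum can always be replaced by the second, at the price of replacing $\mathscr C$ by a larger category $\mathscr P$ over $\mathscr C$. The embedding is explicit: an object $Y$ of $\mathscr X$ goes to the presheaf $x\mapsto (iY)(\rho(x))$ on $\mathscr P$, and every $\tau$-sheaf is of this form.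

A companion statement limits how nice $\mathscr P$ can be. It is not used in the proof of Theorem A. It is proved in Section 4, because it shows where a natural attempt breaks down.

**Proposition B.** In general $\mathscr P$ cannot be chosen with finite limits: if $Q$ is the Hilbert cube, the hypercompletion $\mathbf{Sh}(Q)^{hyp}$ is not equivalent to any $\mathbf{Sh}_\tau(\mathscr D)$ with $\mathscr D$ small and finitely complete.

We write HTT for Lurie's *Higher Topos Theory*. All constructions are invariant: fibre products, unions and pushouts of $\infty$-categories are taken in $\mathbf{Cat}_\infty$, and diagrams commute up to specified equivalence. "Lex" means finite-limit preserving, and a functor *inverts* a morphism if it sends it to an equivalence. For a functor $f$ of small $\infty$-categories, $f_!\dashv f^*\dashv f_*$ are the functors between presheaf categories. An essentially small $\infty$-category is tacitly replaced by a small one.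

## 2. Localizations, sieves, topologies

**Definition (localization).** A localization is a functor $L:\mathbf{PSh}(\mathscr C)\to\mathscr X$ that is left adjoint to a fully faithful functor $i$. It is left-exact if $L$ preserves finite limits, and accessible if $i\circ L$ is accessible.

*Example.* Let $\mathscr C=\mathbb N^{op}$, with $\mathbb N$ the poset of natural numbers. Then $\mathbf{PSh}(\mathbb N^{op})=\mathrm{Fun}(\mathbb N,\mathbf{An})$. Let $L=\mathrm{colim}_{\mathbb N}$ with values in $\mathbf{An}$. Its right adjoint takes constant diagrams and is fully faithful because $\mathbb N$ is weakly contractible. The functor $L$ is lex because $\mathbb N$ is filtered, and $iL$ preserves colimits, so $L$ is accessible.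

**Definition (sieve).** A sieve $S$ on $C\in\mathscr C$ is a full subcategory of $\mathscr C_{/C}$ such that if $D\to C$ lies in $S$, so does every composite $E\to D\to C$. It determines the subobject $U_S\hookrightarrow j(C)$ for which $U_S(D)$ is the union of the path components of $\mathrm{Map}_{\mathscr C}(D,C)$ whose morphisms belong to $S$. In this way sieves on $C$ correspond bijectively to subobjects of $j(C)$.

*Example.* In $\mathbb N^{op}$ the objects over $n$ are the $m\ge n$, and a sieve on $n$ is closed under passing to larger numbers. So the sieves on $n$ are $S_k=\{m\ge k\}$ for $k\ge n$, with $U_{S_k}=j(k)$, and the empty sieve.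

**Definition (topology, sheaves).** A Grothendieck topology $\tau$ on a small $\mathscr C$ (HTT, Def. 6.2.2.1) assigns to each object $C$ a collection of covering sieves such that:

1. the maximal sieve $\mathscr C_{/C}$ is covering;
2. covering sieves are stable under pullback along any $D\to C$;
3. a sieve on $C$ is covering if its pullback along every morphism of some covering sieve on $C$ is covering.

A presheaf $F$ is a $\tau$-sheaf if it is local for all $U_S\hookrightarrow j(C)$ with $S$ covering, i.e. $\mathrm{Map}(j(C),F)\to\mathrm{Map}(U_S,F)$ is an equivalence. The sheaves form the full subcategory $\mathbf{Sh}_\tau(\mathscr C)\subseteq\mathbf{PSh}(\mathscr C)$.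

*Example.* On $\mathbb N^{op}$ let exactly the nonempty sieves cover (the axioms follow from Lemma 1 below, applied to $\mathrm{colim}_{\mathbb N}$, which sends $j(k)$ to a point and $\emptyset$ to $\emptyset$). Being local for $j(k)\to j(n)$ means that $F(n)\to F(k)$ is an equivalence. So the sheaves are the constant diagrams, and $\mathbf{Sh}_\tau(\mathbb N^{op})\simeq\mathbf{An}$. Here a whole tower of levels is glued to one copy of $\mathbf{An}$ by monomorphisms alone. This will return.

**Definition (topological localization).** A localization is topological if the class of morphisms it inverts is generated, as a strongly saturated class, by a set of monomorphisms and is stable under pullback.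

By HTT Prop. 6.2.2.17 and Cor. 6.2.1.6, Grothendieck topologies on a small $\mathscr C$ correspond bijectively to equivalence classes of topological localizations of $\mathbf{PSh}(\mathscr C)$; the one that corresponds to $\tau$ has image $\mathbf{Sh}_\tau(\mathscr C)$; and every topological localization is accessible and left-exact. We write $L_\tau$ for this lex localization and call it sheafification. Not every accessible left-exact localization of a presheaf $\infty$-category is topological; Section 4 shows an instance.

We shall use the following textbook facts freely.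

* (F1) If $I$ is weakly contractible, constant diagrams $\mathscr E\to\mathrm{Fun}(I,\mathscr E)$ form a fully faithful embedding whose image consists of the functors that invert all morphisms of $I$ (such functors factor through $|I|\simeq *$). The colimit of such a diagram agrees with each of its terms. Filtered and cofiltered $\infty$-categories are weakly contractible.
* (F2) Filtered colimits commute with finite limits in $\mathbf{An}$, hence in presheaf categories, and in every $\infty$-topos (HTT 7.3.4.7).
* (F3) Colimits in an $\infty$-topos are universal, i.e. stable under pullback. Every presheaf is a colimit of representables.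
* (F4) A functor $\mathscr A\to\mathscr A'$ is cofinal if and only if $\mathscr A\times_{\mathscr A'}\mathscr A'_{x/}$ is weakly contractible for all $x\in\mathscr A'$ (HTT 4.1.3.1).

## 3. The localizations of $\mathbf{An}$ by hand

Take $\mathscr C=*$ and let $L$ be any left-exact localization of $\mathbf{PSh}(*)=\mathbf{An}$. Suppose that $L$ inverts a map $V\to W$ that is not an equivalence. Some fibre $F$ of it is not contractible, and $L$ inverts $F\to *$ because $L$ is lex. We claim that $L(\emptyset)=1$.

This is clear if $F=\emptyset$. Otherwise $\pi_k(F,x)$ has at least two elements for some $x$ and some $k\ge0$, since a nonempty anima all of whose $\pi_k$ are trivial is contractible. Put $F'=\Omega^k(F,x)$. Iterated loops are a finite limit, so $L(F')=1$, and $F'$ has two points $y,z$ in different components. The pullback of $y:*\to F'\leftarrow *:z$ is empty, and $L$ sends it to the pullback of $1\to1\leftarrow1$, which is $1$. So $L(\emptyset)=1$.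

Then for every anima $X$ the map $\emptyset=X\times\emptyset\to X\times *=X$ is inverted, so $L(X)\simeq L(\emptyset)=1$ and $\mathscr X\simeq *$. Hence there are two left-exact localizations of $\mathbf{An}$: the identity, which belongs to the topology on $*$ where only the maximal sieve covers, and the zero localization, which belongs to the topology where also the empty sieve covers. In this case the inverted monomorphisms know everything.

## 4. A topology records only the inverted monomorphisms

The first thing to try in general is to keep $\mathscr C$ and to let a sieve cover when $L$ believes that it does.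

**Lemma 1.** Let $\mathscr Q$ be small and let $\Lambda:\mathbf{PSh}(\mathscr Q)\to\mathscr Y$ be a lex, colimit-preserving functor to an $\infty$-topos.

(a) The sieves $S$ on objects $x$ such that $\Lambda(U_S)\to\Lambda(j(x))$ is an equivalence form a Grothendieck topology $\tau_\Lambda$.

(b) Every monomorphism $u:A\to A'$ of presheaves that is inverted by $\Lambda$ is inverted by the sheafification $L_{\tau_\Lambda}$.

*Proof.* (a) Axiom 1 is clear. For axiom 2, the pullback of $S$ along $y\to x$ corresponds to $U_S\times_{j(x)}j(y)\to j(y)$, and $\Lambda$ is lex. For axiom 3, let $S_0$ be covering on $x$ and let $S$ be a sieve on $x$ whose pullback along every morphism of $S_0$ is covering. The presheaf $U_{S_0}$ is a colimit of representables $j(y)$, where the composites $j(y)\to U_{S_0}\to j(x)$ are morphisms $y\to x$ of $S_0$. By (F3), $U_S\times_{j(x)}U_{S_0}\to U_{S_0}$ is the colimit of the maps $U_S\times_{j(x)}j(y)\to j(y)$, which are all inverted by $\Lambda$; since $\Lambda$ preserves colimits, it inverts the colimit map. As $\Lambda$ is lex, this says that the base change of $\Lambda(U_S)\to\Lambda(j(x))$ along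 $\Lambda(U_{S_0})\to\Lambda(j(x))$ is an equivalence. The latter map is itself an equivalence, so $\Lambda(U_S)\to\Lambda(j(x))$ is one.

(b) The pullback of $u$ along a map $j(x)\to A'$ is a monomorphism to $j(x)$, so it is $U_S\to j(x)$ for a sieve $S$. It is inverted by $\Lambda$ because $\Lambda$ is lex. So $S$ is covering, and $L_{\tau_\Lambda}$ inverts $U_S\to j(x)$. Write $A'$ as a colimit of representables. By (F3), $u$ is the colimit of these pullbacks, so $L_{\tau_\Lambda}(u)$ is a colimit of equivalences. $\square$

Let $L$ be as in Theorem A. Every $iY$ is local for all maps inverted by $L$, so $i(\mathscr X)\subseteq\mathbf{Sh}_{\tau_L}(\mathscr C)$. Moreover $\tau_L$ is the best choice on $\mathscr C$: if $\tau'$ is a topology with $i(\mathscr X)\subseteq\mathbf{Sh}_{\tau'}(\mathscr C)$ and $S$ is $\tau'$-covering, then $U_S\to j(C)$ induces equivalences on maps to all $iY$, so $L$ inverts it, so $S$ is in $\tau_L$. The question is whether $i(\mathscr X)$ is all of $\mathbf{Sh}_{\tau_L}(\mathscr C)$.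

Here is where it stops. Recall that a morphism of an $\infty$-topos $\mathscr T$ is $\infty$-connective if it is an effective epimorphism and all its homotopy sheaves are trivial. An object is hypercomplete if it is local for the $\infty$-connective morphisms. The hypercomplete objects form an accessible left-exact localization $\ell:\mathscr T\to\mathscr T^{hyp}$ with right adjoint $\iota$, and the maps inverted by $\ell$ are $\infty$-connective. Truncated objects are hypercomplete. For instance, all objects of $\mathbf{An}$ are hypercomplete, by Whitehead's theorem. On the other hand, for the Hilbert cube $Q$, $\mathbf{Sh}(Q)$ is not hypercomplete (HTT 6.5.4.8). The decisive observation is this: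

> A monomorphism that is inverted by $\ell$ is an equivalence, since it is also an effective epimorphism.

Let $\mathscr T=\mathbf{Sh}(Q)$, let $\mathscr C$ be the poset of opens of $Q$, let $L_0:\mathbf{PSh}(\mathscr C)\to\mathscr T$ be sheafification, and $L=\ell L_0$. If $L$ inverts $U_S\to j(O)$, then the monomorphism $L_0(U_S)\to L_0(j(O))$ is inverted by $\ell$, so it is an equivalence. Thus $\tau_L=\tau_{L_0}$ and $\mathbf{Sh}_{\tau_L}(\mathscr C)\supseteq\mathscr T$, which is strictly larger than $\mathscr T^{hyp}$. By the previous paragraph no topology on this $\mathscr C$ has the presheaves coming from $\mathscr T^{hyp}$ as its sheaves: $L$ inverts no monomorphisms beyond those that $L_0$ inverts.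

So $\mathscr C$ must change. A reasonable second attempt is a small full subcategory of $\mathscr X$ closed under finite limits, with the topology that $\mathscr X$ induces on it. Proposition B says that no finitely complete site can work in the same example.

**Proof of Proposition B.** Let $\mathscr T=\mathbf{Sh}(Q)$ and $\ell:\mathscr T\to\mathscr X=\mathscr T^{hyp}$, $\iota$ as above. Suppose $\mathscr X\simeq\mathbf{Sh}_\tau(\mathscr D)$ with $\mathscr D$ small and finitely complete. Let $\bar\jmath=L_\tau j:\mathscr D\to\mathscr X$, which is lex.

**Step 1.** *We lift $L_\tau$ to a lex functor with values in $\mathscr T$; this is where finite limits in $\mathscr D$ are used.* The functor $\iota\bar\jmath:\mathscr D\to\mathscr T$ is lex, so its colimit-preserving extension $\Phi:\mathbf{PSh}(\mathscr D)\to\mathscr T$ is lex (HTT 6.1.5.2). The colimit-preserving functor $\ell\Phi$ restricts to $\ell\iota\bar\jmath\simeq\bar\jmath$ on $\mathscr D$, so $\ell\Phi\simeq L_\tau$.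

**Step 2.** *We show that $\Phi$ factors through sheaves.* If $S$ is a covering sieve on $D$, then $\Phi(U_S)\to\Phi(j(D))$ is a monomorphism, because $\Phi$ is lex, and it is inverted by $\ell$, because $\ell\Phi\simeq L_\tau$. By the observation above it is an equivalence. So $\Phi\simeq f^*L_\tau$ with $f^*:\mathscr X\to\mathscr T$ colimit-preserving. Precomposing with the inclusion $\mathbf{Sh}_\tau(\mathscr D)\subset\mathbf{PSh}(\mathscr D)$ shows that $f^*$ is $\Phi$ composed with this inclusion, so $f^*$ is lex. In the same way $\ell f^*L_\tau\simeq L_\tau$ gives $\ell f^*\simeq\mathrm{id}_{\mathscr X}$.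

**Step 3.** *We compare $f^*\ell$ with the identity on opens.* There is a natural map $f^*x\to\iota\ell f^*x\simeq\iota x$ for $x\in\mathscr X$. If $x$ is truncated, then $f^*x$ is truncated because $f^*$ is lex, hence hypercomplete, and the map is an equivalence. An open $O\subseteq Q$ is a $(-1)$-truncated object of $\mathscr T$, hence hypercomplete, and $\ell(O)$ is $(-1)$-truncated because $\ell$ is lex. So $f^*\ell(O)\simeq\iota\ell(O)\simeq O$, naturally in $O$.

**Step 4.** *We conclude.* The functors $f^*\ell$ and $\mathrm{id}_{\mathscr T}$ preserve colimits and agree naturally on opens. As $\mathscr T$ is a localization of presheaves on the poset of opens, a colimit-preserving functor on $\mathscr T$ is determined by its restriction to opens, so $f^*\ell\simeq\mathrm{id}_{\mathscr T}$. Hence $\ell$ is conservative. It inverts every unit map $X\to\iota\ell X$, so all of these are equivalences and $\mathscr T$ is hypercomplete, a contradiction. $\square$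

## 5. Inverting an arrow through fillers along levels

We need a new source of monomorphisms. Suppose $\mathscr B$ is a small $\infty$-category, $L_{\mathscr B}:\mathbf{PSh}(\mathscr B)\to\mathscr X$ a left-exact localization, and $\mathbf a:\mathbf V\to\mathbf W$ a morphism of presheaves, not a monomorphism, inverted by $L_{\mathscr B}$. We look for a category $r:\mathscr P\to\mathscr B$ with a topology such that $r^*\mathbf a$ is inverted by sheafification, although the topology inverts only monomorphisms by decree.

Let each object of $\mathscr P$ have a level $n\in\mathbb N$, so that there are no maps from a lower to a strictly higher level. Then "being of level $>k$" defines a subpresheaf $1_{>k}$ of the terminal presheaf. Suppose the topology makes the monomorphisms $1_{>k}\to1$ invertible, as in the example $\mathbb N^{op}$. Then a map of presheaves that is an equivalence at all levels $>k$ becomes invertible after sheafification. Now suppose that there are arrows of presheaves $A_k=(V_k\to W_k)$ and maps $A_0\to A_1\to\cdots\to A_\infty=r^*\mathbf a$ with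

$$V_k\to V_\infty=r^*\mathbf V\ \text{ is an equivalence for all }k;\tag{1a}$$
$$V_k\to W_k\ \text{ is an equivalence at all objects of level }n>k;\tag{1b}$$
$$W_\infty=\mathrm{colim}_{k\in\mathbb N}W_k.\tag{1c}$$

Then each $V_k\to W_k$ becomes invertible, and so does its colimit over $k$, which is $r^*\mathbf V\to r^*\mathbf W$. In this way monomorphisms would invert an arrow that is not one.

To build such $A_k$, write $R(V\to W)=(V=V)$. The conditions suggest that $A_k$ be $\mathbf a$ at levels $n\le k$ and $R\mathbf a$ at levels $n>k$. Try this on $\mathscr P=\mathscr B\times\mathbb N^{op}$. A morphism $\varphi:(b',m)\to(b,n)$ with $n\le k<m$ should act by a map $\mathbf a(b)\to R\mathbf a(b')$. But the canonical map goes the other way, $R\mathbf a(b')\to\mathbf a(b')$, so there is no reason for such a map to exist. This is the obstacle.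

The remedy is to put the missing map into the morphisms. A map from $(V\to W)$ to $R(V'\to W')=(V'=V')$ is the same as a map $W\to V'$. To lift a map of arrows $(V\to W)\to(V'\to W')$ through $R(V'\to W')$ is therefore to give a diagonal filler $W\to V'$ of the corresponding square. So a morphism of $\mathscr P$ that strictly raises the level of its source, from $(b',m)$ to $(b,n)$ with $m>n$, should be a morphism $\varphi:b'\to b$ together with a filler $\mathbf W(b)\to\mathbf V(b')$ of the square $\mathbf a(b)\to\mathbf a(b')$.

Do these fillers do harm? We need the resulting functor $L':\mathbf{PSh}(\mathscr P)\to\mathscr X$ to be left exact. Now $L_{\mathscr B}$ believes that $\mathbf a$ is an equivalence, and an equivalence has unique fillers. So $L_{\mathscr B}$ should not notice the added data. This is correct if the anima of fillers is built from $\mathbf V$ and $\mathbf W$ by finite limits, for these are what $L_{\mathscr B}$ preserves. That requires the values $\mathbf V(b),\mathbf W(b)$ to be compact, which is not so for a general presheaf on a general $\mathscr C$. Two preparations repair this: a cover $\mathscr K\to\mathscr C$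 whose mapping anima are compact (Section 7), and a directed poset $I$ over which the arrows are written as colimits of arrows with compact values (Section 8). Both must be undone at the end.

## 6. Compact arrows and finite limits

Let $\mathcal E=\mathrm{Fun}(\Delta^1,\mathbf{An})$, the $\infty$-category of arrows of anima.

**Definition (compact).** An anima is compact if it is a retract of a finite anima. An arrow $(S\to T)\in\mathcal E$ is compact if $S$ and $T$ are compact.

*Example.* The arrows $\emptyset\to *$ and $S^1\to *$ are compact. The set $\mathbb N$ is not compact: its identity does not factor through a finite subset, although $\mathbb N$ is the filtered colimit of these.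

For a presheaf of arrows $A=(V\to W):\mathscr Q^{op}\to\mathcal E$ and $s=(S\to T)\in\mathcal E$ put

$$\{s,A\}:=V^S\times_{W^S}W^T\in\mathbf{PSh}(\mathscr Q),\qquad \{s,A\}(x)=\mathrm{Map}_{\mathcal E}(s,A(x)).\tag{2}$$

*Example.* $\{\emptyset\to *,A\}=W$, and $\{*=*,A\}=V$, and $\{S^0\to *,A\}=(V\times V)\times_{W\times W}W=V\times_WV$.

**Lemma 2.** Let $\Lambda:\mathbf{PSh}(\mathscr Q)\to\mathscr Y$ be lex, let $A=(V\to W)\to A'=(V'\to W')$ be a map of presheaves of arrows such that $\Lambda$ inverts $V\to V'$ and $W\to W'$, and let $s=(S\to T)$ be compact. Then $\Lambda$ inverts $\{s,A\}\to\{s,A'\}$.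

*Proof.* If $S$ is finite, $V\mapsto V^S$ is a finite limit, so $\Lambda$ inverts $V^S\to V'^S$. If $S$ is a retract of a finite $S'$, then $V^S\to V'^S$ is a retract of $V^{S'}\to V'^{S'}$, so $\Lambda$ sends it to a retract of an equivalence, which is an equivalence. The same holds for $W^S$ and $W^T$. As $\Lambda$ preserves the pullback in (2), the claim follows. $\square$

*Compactness is needed.* Take $\Lambda=\mathrm{colim}_{\mathbb N}$ on $\mathrm{Fun}(\mathbb N,\mathbf{An})$ and $W_n=\mathbb N/\{0,\dots,n\}$, with the quotient maps. Any two elements of $\mathbb N$ become equal in some $W_n$, so $\Lambda(W)=*$, and $\Lambda$ inverts $W\to *$. For $s=(\emptyset\to\mathbb N)$, $A=(\emptyset\to W)$ and $A'=(\emptyset\to *)$, the map $\{s,A\}\to\{s,A'\}$ is $W^{\mathbb N}\to *$. The sequences $(0,1,2,\dots)$ and $(0,0,0,\dots)$ remain different in every $W_n^{\mathbb N}$, so $\Lambda(W^{\mathbb N})\ne *$.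

## 7. A cover of $\mathscr C$ with compact mapping anima

**Proposition 3.** For every small $\mathscr C$ there are a small $\mathscr K$ and $p:\mathscr K\to\mathscr C$ with:

1. all mapping anima of $\mathscr K$ are compact;
2. $p_!$ is lex;
3. $p^*$ is fully faithful;
4. if $F\in\mathbf{PSh}(\mathscr K)$ inverts every morphism $w$ of $\mathscr K$ such that $p(w)$ is an equivalence, then $F\simeq p^*H$ for some $H\in\mathbf{PSh}(\mathscr C)$.

The plan: add freely, in countably many rounds, a vertex for every cone in $\mathscr C$ over a finite diagram that exists upstairs. Freeness makes the new mapping anima finite colimits of old ones. Having all these cones makes the index categories in the formula for $p_!$ cofiltered.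

**Step 1.** *We construct $\mathscr K$, with compact mapping anima.* Let $\hat{\mathscr C}=\mathrm{Fun}(\mathscr C,\mathbf{An})^{op}$. It contains $\mathscr C$ as the full subcategory of corepresentables and has all small limits. A morphism $c\to\lim_J g$ in $\hat{\mathscr C}$, for $g:J\to\mathscr C$ and $c\in\mathscr C$, is a cone from $c$ to $g$ in $\mathscr C$.

Let $\mathscr K^{(0)}=\emptyset$. Given a small $p_n:\mathscr K^{(n)}\to\mathscr C$, let $D_n$ be a small set of representatives, up to equivalence, of triples $d=(J,u,\gamma)$, where $J$ is a finite simplicial set, $u:J\to\mathscr K^{(n)}$ a functor, and $\gamma:c_d\to\lim_Jp_nu$ a morphism of $\hat{\mathscr C}$ with $c_d\in\mathscr C$.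

Let $y:\mathscr K^{(n)}\to\mathrm{Fun}(\mathscr K^{(n)},\mathbf{An})^{op}$, $y(s)=\mathrm{Map}(s,-)$, and $M_d=\lim_Jyu$. A limit in the opposite category is a colimit of functors, so as a functor
$$M_d(s)=\mathrm{colim}_{j\in J^{op}}\mathrm{Map}(u(j),s).$$
Let $\mathscr Y_n$ be the small full subcategory on all $y(s)$ and $M_d$. Let $\mathscr Z\to\Delta^1$ be the cocartesian fibration classified by the functor $D_n\to\mathscr Y_n$, $d\mapsto M_d$, with $D_n$ discrete. It is the mapping cylinder, that is, the pushout of $D_n\times\Delta^1\leftarrow D_n\times\{1\}\to\mathscr Y_n$ (HTT §3.2.2). So $\mathscr Z$ consists of $D_n$ and $\mathscr Y_n$, with $\mathrm{Map}(d,Y)=\mathrm{Map}_{\mathscr Y_n}(M_d,Y)$ and no maps from $Y$ to $d$. Let $\mathscr K^{(n+1)}\subset\mathscr Z$ be the full subcategory on $D_n$ and $y(\mathscr K^{(n)})\simeq\mathscr K^{(n)}$. Then: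

* $\mathscr K^{(n)}\to\mathscr K^{(n+1)}$ is fully faithful;
* $\mathrm{Map}(d,s)=\mathrm{Map}_{\mathscr Y_n}(M_d,y(s))=M_d(s)$ for $s\in\mathscr K^{(n)}$, by the Yoneda lemma;
* $\mathrm{Map}(s,d)=\emptyset$, $\mathrm{Map}(d,d)=*$, and $\mathrm{Map}(d,d')=\emptyset$ for $d\ne d'$.

If the mapping anima of $\mathscr K^{(n)}$ are compact, so are those of $\mathscr K^{(n+1)}$, because $M_d(s)$ is a colimit of compact anima over a finite simplicial set.

*Example.* Let $\mathscr C=*$, so $\hat{\mathscr C}=\mathbf{An}^{op}$. In the first round only $J=\emptyset$ occurs, and $\mathscr K^{(1)}$ is a point $s$. In the second round $u:J\to *$ is unique, $\lim_Jp_1u$ is $|J|\in\mathbf{An}^{op}$, and $\gamma$ is the unique map $|J|\to *$ in $\mathbf{An}$. So there is one new object $d_J$ for each finite $J$, and $\mathrm{Map}(d_J,s)=\mathrm{colim}_{J^{op}}*=|J|$. Even over a point the cover is large, but all mapping anima that occur here are finite.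

**Step 2.** *We extend $p_n$ to $\mathscr K^{(n+1)}$ and find the promised cones.* Let $\hat p:\mathrm{Fun}(\mathscr K^{(n)},\mathbf{An})^{op}\to\hat{\mathscr C}$ be the opposite of left Kan extension along $p_n$. It preserves limits and $\hat p\,y\simeq p_n$, so $\hat p(M_d)=\lim_Jp_nu$. By the universal property of the pushout, $\hat p|_{\mathscr Y_n}$ and the arrows $\gamma:c_d\to\hat p(M_d)$ define a functor $\mathscr Z\to\hat{\mathscr C}$. On $\mathscr K^{(n+1)}$ its values lie in $\mathscr C$, so it restricts to $p_{n+1}:\mathscr K^{(n+1)}\to\mathscr C$ with $p_{n+1}|_{\mathscr K^{(n)}}\simeq p_n$ and $p_{n+1}(d)=c_d$. The arrow $d\to M_d$ of $\mathscr Z$ followed by the limit cone $M_d\to yu$ is a cone on $u$ with vertex $d$. All its objects lie in $\mathscr K^{(n+1)}$, so it is a functor $\bar u:J^{\triangleleft}\to\mathscr K^{(n+1)}$. Its image under $p_{n+1}$ is the cone $\gamma$.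

Let $\mathscr K=\mathrm{colim}_n\mathscr K^{(n)}$ and $p=\mathrm{colim}_np_n$. The transition functors are fully faithful, so each $\mathscr K^{(n)}$ is full in $\mathscr K$. This gives property 1. Functors from a finite simplicial set to $\mathscr K$ factor through some $\mathscr K^{(n)}$.

**Step 3.** *We prove an extension property for the categories that index $p_!$.* For $c\in\mathscr C$ let $\mathscr D_c=\mathscr K\times_{\mathscr C}\mathscr C_{c/}$, with objects $(t,f:c\to p(t))$, and let $\mathscr D'_c\subset\mathscr D_c$ be the full subcategory where $f$ is an equivalence. The claim is: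
$$\text{for finite }J,\text{ every }J\to\mathscr D_c\text{ extends to }J^{\triangleleft}\to\mathscr D_c\text{ with vertex in }\mathscr D'_c.\tag{3}$$
A functor $J\to\mathscr D_c$ is a functor $u:J\to\mathscr K$ with a cone from $c$ to $pu$, i.e. with a morphism $\gamma:c\to\lim_Jpu$ in $\hat{\mathscr C}$. Choose $n$ such that $u$ lands in $\mathscr K^{(n)}$, and let $d\in D_n$ represent $(J,u,\gamma)$. Step 2 gives a cone $\bar u$ on $u$ with vertex $d$, and $p\bar u$ is given by $p(d)\simeq c\xrightarrow{\gamma}\lim_Jpu$. To extend $J\to\mathscr D_c$ to $J^{\triangleleft}$ along $\bar u$ we need a map $c\to\lim_{J^{\triangleleft}}p\bar u=p(d)$ (the vertex is initial in $J^{\triangleleft}$) and an identification of its composite to $\lim_Jpu$ with $\gamma$. The equivalence $c\simeq p(d)$ is such a map, and then the vertex $(d,c\simeq p(d))$ lies in $\mathscr D'_c$.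

**Step 4.** *We show that the index categories are filtered and that the small one suffices.* By (3), $\mathscr D_c^{op}$ is filtered. If $J\to\mathscr D_c$ lands in $\mathscr D'_c$, so does the extension, so $\mathscr D_c'^{op}$ is filtered too. We claim that $\mathscr D_c'^{op}\subset\mathscr D_c^{op}$ is cofinal. By (F4) we must show that $\mathscr D'_c\times_{\mathscr D_c}(\mathscr D_c)_{/x}$ is weakly contractible for $x\in\mathscr D_c$. A diagram $J\to\mathscr D'_c\times_{\mathscr D_c}(\mathscr D_c)_{/x}$ with $J$ finite is a diagram $J^{\triangleright}\to\mathscr D_c$ with vertex $x$ and the rest in $\mathscr D'_c$. By (3) for the finite $J^{\triangleright}$ it extends to $(J^{\triangleright})^{\triangleleft}=(J^{\triangleleft})^{\triangleright}$ with the new vertex in $\mathscr D'_c$. This is an extension of the given diagram to $J^{\triangleleft}$. So the category is cofiltered, hence weakly contractible.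

**Step 5.** *We read off properties 2 to 4.* By the formula for left Kan extensions and Step 4,
$$(p_!F)(c)=\mathrm{colim}_{(t,f)\in\mathscr D_c^{op}}F(t)=\mathrm{colim}_{(t,f)\in\mathscr D_c'^{op}}F(t).$$
These colimits are filtered, so $p_!$ is lex by (F2). This is property 2.

For property 3, the counit $(p_!p^*G)(c)\to G(c)$ is the colimit over $\mathscr D_c'^{op}$ of the maps $f^*:G(p(t))\to G(c)$, which are equivalences because $f$ is one. As $\mathscr D_c'^{op}$ is weakly contractible, the colimit of the constant diagram $G(c)$ is $G(c)$. So the counit is an equivalence and $p^*$ is fully faithful.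

For property 4, the unit $F(t)\to(p_!F)(p(t))$ is the inclusion of the term $(t,\mathrm{id})$ into the colimit of $F$ over $\mathscr D'^{op}_{p(t)}$. A morphism $(t',f')\to(t'',f'')$ of $\mathscr D'_{p(t)}$ lies over a morphism $w:t'\to t''$ with $p(w)f'\simeq f''$, so $p(w)$ is an equivalence and $F(w)$ is one by hypothesis. So the diagram inverts all morphisms of a weakly contractible category, and by (F1) the inclusion of each term is an equivalence. Hence $F\simeq p^*p_!F$. $\square$

## 8. Packing all conditions into one arrow with compact values

Fix $L:\mathbf{PSh}(\mathscr C)\to\mathscr X$ as in Theorem A and $p:\mathscr K\to\mathscr C$ from Proposition 3.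

**Step 1.** *We list the conditions that cut $\mathscr X$ out of $\mathbf{PSh}(\mathscr K)$.* As the localization is accessible, there is a small set $\Sigma_2$ of morphisms of $\mathbf{PSh}(\mathscr C)$, all inverted by $L$, such that the essential image of $i$ is the class of $\Sigma_2$-local objects (HTT 5.5.4.2(3)). Let $\Sigma_1$ be a small set of representatives of the morphisms $w:t'\to t$ of $\mathscr K$ with $p(w)$ an equivalence. Put $\mathbb A=\Sigma_1\sqcup\Sigma_2$, and for $\alpha\in\mathbb A$ let $\tilde\alpha=(\tilde V_\alpha\to\tilde W_\alpha)$ be the following arrow of $\mathbf{PSh}(\mathscr K)$: it is $j(t')\to j(t)$ if $\alpha=w\in\Sigma_1$, and $p^*\alpha$ if $\alpha\in\Sigma_2$. None of these needs to be a monomorphism.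

If $G'\in\mathbf{PSh}(\mathscr K)$ is local for all $\tilde\alpha$, then $G'\simeq p^*iY$ for some $Y\in\mathscr X$. Indeed, being local for $\Sigma_1$ means that $G'$ inverts every $w$ with $p(w)$ an equivalence, so $G'\simeq p^*H$ by Proposition 3(4). For $\alpha\in\Sigma_2$, $p^*H$ is local for $p^*\alpha$; as $p^*$ is fully faithful, $H$ is $\alpha$-local. So $H$ is $\Sigma_2$-local, i.e. $H\simeq iY$.

**Step 2.** *We write each $\tilde\alpha$ as a filtered colimit of arrows with compact values.* The category $\mathrm{Fun}(\Delta^1,\mathbf{PSh}(\mathscr K))$ is the presheaf category of $(\Delta^1)^{op}\times\mathscr K$. Its representables are the arrows $\emptyset\to j(t)$ and $j(t)=j(t)$. Its compact objects are retracts of finite colimits of representables, so their sources and targets are retracts of finite colimits of objects $j(t)$. By Proposition 3(1) these take compact values. Every object is a filtered colimit of compact objects, and the index may be taken to be a directed poset (HTT 5.3.1.18). So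
$$\tilde\alpha=\mathrm{colim}_{\iota\in I_\alpha}(V_{\alpha,\iota}\to W_{\alpha,\iota}),$$
with $I_\alpha$ a small directed poset and all $V_{\alpha,\iota}(t),W_{\alpha,\iota}(t)$ compact.

**Step 3.** *We choose one index for all $\alpha$ and define the base $\mathscr B$.* Let $\mathrm{Fin}(\mathbb A)$ be the poset of finite subsets of $\mathbb A$ and $I=\prod_\alpha I_\alpha\times\mathrm{Fin}(\mathbb A)$. This is a small directed poset, since upper bounds may be taken coordinatewise. Put
$$\mathscr B=\mathscr K\times I^{op},\qquad e:\mathscr B\xrightarrow{\mathrm{pr}}\mathscr K\xrightarrow{p}\mathscr C,\qquad L_{\mathscr B}=L\circ e_!:\mathbf{PSh}(\mathscr B)\to\mathscr X.$$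
We have $\mathbf{PSh}(\mathscr B)=\mathrm{Fun}(I,\mathbf{PSh}(\mathscr K))$; here $\mathrm{pr}^*$ is the constant diagram, $\mathrm{pr}_!=\mathrm{colim}_I$, and $e_!=p_!\circ\mathrm{colim}_I$. As $I$ is filtered, $\mathrm{colim}_I$ is lex, so $e_!$ is lex by Proposition 3(2). As $I$ is weakly contractible, $\mathrm{pr}^*$ is fully faithful, so $e^*=\mathrm{pr}^*p^*$ is fully faithful by Proposition 3(3). Thus $L_{\mathscr B}$ is lex and colimit-preserving, with fully faithful right adjoint $e^*i$.

**Step 4.** *We assemble the arrow $\mathbf a$.* Define
$$\mathbf a_\alpha(t,(\iota_\beta)_\beta,F)=\begin{cases}(V_{\alpha,\iota_\alpha}(t)\to W_{\alpha,\iota_\alpha}(t))&\alpha\in F,\\(\emptyset\to\emptyset)&\alpha\notin F,\end{cases}\qquad \mathbf a=(\mathbf V\to\mathbf W)=\coprod_{\alpha\in\mathbb A}\mathbf a_\alpha:\mathscr B^{op}\to\mathcal E.$$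
We write $\mathbf a_\alpha=(\mathbf V_\alpha\to\mathbf W_\alpha)$. To see that $\mathbf a_\alpha$ is a functor on $\mathscr B^{op}=\mathscr K^{op}\times I$, note that $I^\alpha=\{\alpha\in F\}$ is upward closed in $I$. The first line is a functor on $\mathscr K^{op}\times I^\alpha$. Its left Kan extension to $\mathscr K^{op}\times I$ agrees with it there, and takes the initial value $\emptyset\to\emptyset$ elsewhere, because no element of $I^\alpha$ lies below an element outside $I^\alpha$. The three properties that we need are these.

* Each value $\mathbf a(b)$ is a compact arrow: at $b=(t,(\iota_\beta),F)$ it is a coproduct of compact arrows over the finite set $F$. This is the reason for the factor $\mathrm{Fin}(\mathbb A)$.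
* $\mathrm{colim}_I\mathbf a_\alpha=\tilde\alpha$. As $\mathbf a_\alpha$ is a left Kan extension from $I^\alpha$, the colimit may be taken over $I^\alpha$. The projection $I^\alpha\to I_\alpha$ is the projection from the product of $I_\alpha$ with a directed poset, namely $\prod_{\beta\ne\alpha}I_\beta\times\{F\ni\alpha\}$; it is cofinal by (F4), since $(I_\alpha)_{\iota/}$ times a directed poset is weakly contractible.
* $L_{\mathscr B}$ inverts $\mathbf a$. Indeed $L_{\mathscr B}(\mathbf a)=\coprod_\alpha Lp_!(\tilde\alpha)$. For $w\in\Sigma_1$, $p_!$ sends $\tilde w$ to $j(p(w))$, an equivalence. For $\alpha\in\Sigma_2$, $p_!p^*\alpha\simeq\alpha$ is inverted by $L$.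

## 9. The category $\mathscr P$ of levels and fillers

We now build the category sketched in Section 5. Composition of fillers must be coherent, so rather than describe it by hand we realize $\mathscr P^{op}$ as a full subcategory of a category of sequences of arrows.

**Step 1.** *We define the sequences and compute the maps between them.* For $a=(V\to W)\in\mathcal E$ let $Ra=(V=V)$, with the canonical map $Ra\to a$. For $a'=(V'\to W')$ we have $\mathrm{Map}_{\mathcal E}(Ra,a')=\mathrm{Map}(V,V')\times_{\mathrm{Map}(V,W')}\mathrm{Map}(V,W')=\mathrm{Map}(V,V')$, which depends only on the source of $a'$. Hence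
$$\mathrm{Map}(Ra,Ra')\xrightarrow{\ \sim\ }\mathrm{Map}(Ra,a').\tag{4}$$
Let $\mathbb N^{\triangleright}=\mathbb N\cup\{\infty\}$. For $n\in\mathbb N$ let $\chi_n:\mathbb N^{\triangleright}\to\Delta^1$ be given by $\chi_n(k)=1$ iff $k\ge n$, and let $X_{a,n}:\mathbb N^{\triangleright}\to\mathcal E$ be the composite of $\chi_n$ with $Ra\to a$. So $X_{a,n}(k)$ is $Ra$ for $k<n$ and $a$ for $k\ge n$: for example, $X_{a,2}$ is $Ra=Ra\to a=a=\cdots$.

**Lemma 4.** For $n\le m$, evaluation at $n$ gives $\mathrm{Map}(X_{a,n},X_{a',m})\simeq\mathrm{Map}_{\mathcal E}(a,X_{a',m}(n))$. Under it, evaluation at $\infty$ becomes composition with $X_{a',m}(n)\to a'$.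

*Proof.* Write $Y=X_{a',m}$. If $n=0$, then $X_{a,0}$ is constant with value $a$, and $\lim_{\mathbb N^{\triangleright}}Y=Y(0)$ because $0$ is initial. Let $n\ge1$. Since $X_{a,n}$ is the pullback of $(Ra\to a)$ along $\chi_n$, maps $X_{a,n}\to Y$ are maps from $(Ra\to a)$ to the right Kan extension of $Y$ along $\chi_n$. The latter has values $\lim_{\mathbb N^{\triangleright}}Y=Y(0)$ and $\lim_{k\ge n}Y=Y(n)$. So
$$\mathrm{Map}(X_{a,n},Y)=\mathrm{Map}(a,Y(n))\times_{\mathrm{Map}(Ra,Y(n))}\mathrm{Map}(Ra,Y(0)).$$
As $m\ge n\ge1$, we have $Y(0)=Ra'$, and $Y(n)$ is $Ra'$ or $a'$. By (4), $\mathrm{Map}(Ra,Y(0))\to\mathrm{Map}(Ra,Y(n))$ is an equivalence, so the fibre product is $\mathrm{Map}(a,Y(n))$. The last claim is naturality for $n\to\infty$ in $\mathbb N^{\triangleright}$, as $X_{a,n}(n)\to X_{a,n}(\infty)$ is $\mathrm{id}_a$. $\square$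

**Step 2.** *We define $\mathscr P$ and the interpolating arrows $A_k$.* Let $\mathscr P^{op}$ be the full subcategory of
$$\bigl(\mathscr B^{op}\times_{\mathcal E}\mathrm{Fun}(\mathbb N^{\triangleright},\mathcal E)\bigr)\times\mathbb N\qquad\text{(fibre product along }\mathbf a\text{ and }ev_\infty)$$
on the objects $(b,n):=(b,X_{\mathbf a(b),n},n)$, where $n$ is the level. It is essentially small. The projections give functors $q:\mathscr P\to\mathscr B\times\mathbb N^{op}$ and $r:\mathscr P\to\mathscr B$. For $k\in\mathbb N^{\triangleright}$, evaluation at $k$ gives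
$$A_k=(V_k\to W_k):\mathscr P^{op}\to\mathcal E,\qquad A_k(b,n)=\begin{cases}\mathbf a(b)&k\ge n,\\R\mathbf a(b)&k<n,\end{cases}$$
with maps $A_0\to A_1\to\cdots\to A_\infty=r^*\mathbf a$. These satisfy (1a), because $Ra\to a$ is the identity on sources; (1b), because $A_k=R\mathbf a$ at levels $n>k$; and (1c), because at level $n$ the sequence $W_k$ is constant with value $W_\infty$ for $k\ge n$.

**Step 3.** *We compute the mapping anima of $\mathscr P$.* The factor $\mathbb N$ makes $\mathrm{Map}_{\mathscr P}((b',m),(b,n))$ empty for $m<n$. For $m\ge n$, mapping anima in a fibre product are fibre products of mapping anima, so Lemma 4 gives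
$$\mathrm{Map}_{\mathscr P}((b',m),(b,n))\simeq\mathrm{Map}_{\mathscr B}(b',b)\times_{\mathrm{Map}_{\mathcal E}(\mathbf a(b),\mathbf a(b'))}\mathrm{Map}_{\mathcal E}(\mathbf a(b),A_n(b',m)).\tag{5}$$
For $m=n$ we have $A_n(b',m)=\mathbf a(b')$, and (5) is $\mathrm{Map}_{\mathscr B}(b',b)$. So the full subcategory $\mathscr P_n$ of level-$n$ objects is equivalent to $\mathscr B$ via $r$. For $m>n$ we have $A_n(b',m)=R\mathbf a(b')$, and a point of (5) is a morphism $b'\to b$ with a filler $\mathbf W(b)\to\mathbf V(b')$, as planned in Section 5.

We need (5) as a statement about presheaves. By the Yoneda lemma, $\mathrm{id}_{\mathbf a(b)}$ defines a map $j(b)\to\{\mathbf a(b),\mathbf a\}$, hence $r^*j(b)\to\{\mathbf a(b),A_\infty\}$. Put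
$$H_{b,n}=r^*j(b)\times_{\{\mathbf a(b),A_\infty\}}\{\mathbf a(b),A_n\}\in\mathbf{PSh}(\mathscr P).$$
As $A_n(b,n)=\mathbf a(b)$, there is an element $(\mathrm{id}_b,\mathrm{id}_{\mathbf a(b)})\in H_{b,n}(b,n)$. It gives a map $j(b,n)\to H_{b,n}$ over $r^*j(b)$, which sends $\varphi$ to $r(\varphi)$ together with its evaluation at $n$. By Lemma 4,
$$j(b,n)\to H_{b,n}\quad\text{is an equivalence at all objects of level}\ge n.\tag{6}$$

*Two checks.* If $\mathbf a$ is an equivalence at every $b$, then $R\mathbf a\to\mathbf a$ is one, the second factor of (5) imposes nothing, and $\mathscr P\simeq\mathscr B\times\mathbb N^{op}$. For $\mathscr B=*$ this is the category $\mathbb N^{op}$ of Section 2. If $\mathscr B=*$ and $\mathbf a$ is not an equivalence, there are no maps between different levels: a lift of $\mathrm{id}_{\mathbf a}$ through $R\mathbf a$ would make $\mathbf a$ a retract of an equivalence. So $\mathscr P$ is the discrete category $\mathbb N$. This agrees with Section 3, where a left-exact localization of $\mathbf{An}$ that inverts such an $\mathbf a$ is zero, so that every sieve may cover.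

**Notation.** For $F\in\mathbf{PSh}(\mathscr P)$ let $F_n\in\mathbf{PSh}(\mathscr B)$ be its restriction to $\mathscr P_n\simeq\mathscr B$. An $H\in\mathbf{PSh}(\mathscr B\times\mathbb N^{op})=\mathrm{Fun}(\mathbb N,\mathbf{PSh}(\mathscr B))$ has levels $H_n$, and $(q^*H)_n=H_n$. Let $\pi:\mathscr B\times\mathbb N^{op}\to\mathscr B$ be the projection, so $r=\pi q$ and $\pi_!=\mathrm{colim}_{\mathbb N}$.

## 10. Left exactness: $L_{\mathscr B}$ does not see the fillers

Let $L'=L_{\mathscr B}\circ r_!:\mathbf{PSh}(\mathscr P)\to\mathscr X$, with right adjoint $N'=r^*e^*i$. The functor $r_!$ has no reason to be lex. The next lemma makes precise that, after applying $L_{\mathscr B}$, the category $\mathscr P$ looks like $\mathscr B\times\mathbb N^{op}$. This is where compactness enters.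

**Lemma 5.** For every $F\in\mathbf{PSh}(\mathscr P)$ and $n\in\mathbb N$, the map $L_{\mathscr B}(F_n)\to L_{\mathscr B}((q_!F)_n)$ induced by the unit $F\to q^*q_!F$ is an equivalence.

*Proof.* Both sides preserve colimits in $F$, so we may take $F=j(b,k)$. Then $q_!F$ is represented by $q(b,k)$, so $(q_!F)_n$ is $\emptyset$ for $n<k$ and $j(b)$ for $n\ge k$, and the unit is given by the action of $r$ on maps.

If $n<k$, then $F_n=\emptyset$ as well. If $n=k$, then $F_n\to j(b)$ is an equivalence, because $\mathscr P_n\simeq\mathscr B$ via $r$. Let $n>k$. By (6), $F_n$ is the restriction of $H_{b,k}$ to level $n$, so $F_n\to j(b)$ is a base change of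
$$\{\mathbf a(b),A_k|_{\mathscr P_n}\}\to\{\mathbf a(b),A_\infty|_{\mathscr P_n}\}.$$
On $\mathscr P_n\simeq\mathscr B$ the map $V_k\to V_\infty$ is an equivalence by (1a), and $V_k\to W_k$ is one by (1b), so $W_k\to W_\infty$ is identified with $\mathbf a:\mathbf V\to\mathbf W$. Thus $L_{\mathscr B}$ inverts both $V_k\to V_\infty$ and $W_k\to W_\infty$. As $\mathbf a(b)$ is compact and $L_{\mathscr B}$ is lex, Lemma 2 shows that $L_{\mathscr B}$ inverts the displayed map, and being lex it inverts the base change $F_n\to j(b)$. $\square$

**Proposition 6.** $L'$ is lex, $N'$ is fully faithful, and $L'r^*G\simeq L_{\mathscr B}G$ naturally in $G\in\mathbf{PSh}(\mathscr B)$.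

**Step 1.** *We show that $L'$ is lex, by writing it as a sequential colimit of lex functors.* Since $r_!=\pi_!q_!$ and $L_{\mathscr B}$ preserves colimits,
$$L'F=\mathrm{colim}_{n\in\mathbb N}L_{\mathscr B}((q_!F)_n).\tag{7}$$
Consider $F\mapsto(L_{\mathscr B}((q_!F)_n))_n\in\mathrm{Fun}(\mathbb N,\mathscr X)$. Limits in $\mathrm{Fun}(\mathbb N,\mathscr X)$ are levelwise, and by Lemma 5 at level $n$ this functor is $F\mapsto L_{\mathscr B}(F_n)$, which is lex. So it is lex. Filtered colimits in the $\infty$-topos $\mathscr X$ are lex by (F2), so $L'$ is lex.

**Step 2.** *We compare $L'r^*$ with $L_{\mathscr B}$.* Let $H\in\mathrm{Fun}(\mathbb N,\mathbf{PSh}(\mathscr B))$. By the triangle identity the composite $(q^*H)_n\to(q^*q_!q^*H)_n=(q_!q^*H)_n\to H_n$ is the identity. By Lemma 5 with $F=q^*H$, $L_{\mathscr B}$ inverts the first map, hence the second. So the counit $q_!q^*H\to H$ is levelwise inverted by $L_{\mathscr B}$. For $H=\pi^*G$, (7) gives $L'r^*G\simeq\mathrm{colim}_{\mathbb N}L_{\mathscr B}G=L_{\mathscr B}G$, naturally in $G$. This equivalence is $L_{\mathscr B}$ applied to the counit $r_!r^*G\to G$, since that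 is the composite $\pi_!q_!q^*\pi^*G\to\pi_!\pi^*G\to G$.

**Step 3.** *We conclude that $N'$ is fully faithful.* The counit of $L'\dashv N'$ at $Y$ is $L'N'Y=L'r^*(e^*iY)\to L_{\mathscr B}e^*iY\to Y$. The first map is an equivalence by Step 2, the second because $e^*i$ is fully faithful. $\square$

## 11. What sheafification on $\mathscr P$ inverts

Let $\tau=\tau_{L'}$ be the topology of Lemma 1(a) for the lex, colimit-preserving functor $L'$: a sieve $S$ on $x\in\mathscr P$ covers iff $L'(U_S)\to L'(j(x))$ is an equivalence. By Lemma 1(b), $L_\tau$ inverts every monomorphism that $L'$ inverts. We now check that the mechanism of Section 5 is in force.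

**Lemma 7.**

(a) Let $k\ge-1$. A map $M\to M'$ in $\mathbf{PSh}(\mathscr P)$ that is an equivalence at all levels $>k$ is inverted by $L_\tau$.

(b) $L_\tau$ inverts $r^*\mathbf V\to r^*\mathbf W$, and it inverts $W_n\to W_\infty$ for all $n\in\mathbb N$.

(c) $L_\tau$ inverts $j(b,n)\to r^*j(b)$ for all $(b,n)$.

*Proof.* (a) *The purpose is to ignore finitely many levels.* Let $1_{>k}\subset1$ be $*$ at levels $>k$ and $\emptyset$ otherwise. It is a subpresheaf because there are no maps in $\mathscr P$ from a lower to a strictly higher level. By (7) and Lemma 5, $L'(1_{>k})$ is the colimit of a sequence whose terms are $L_{\mathscr B}(\emptyset)=\emptyset$ for $n\le k$ and $L_{\mathscr B}(1)=1$ for $n>k$. So $L'(1_{>k})=1=L'(1)$, and by Lemma 1(b) $L_\tau(1_{>k})=1$. The map $M\times1_{>k}\to M'\times1_{>k}$ is an equivalence at every level. Since $L_\tau$ is lex,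
$$L_\tau M=L_\tau(M\times1_{>k})\simeq L_\tau(M'\times1_{>k})=L_\tau M'.$$

(b) *The purpose is to invert the arrow $\mathbf a$.* By (1b) and part (a), $L_\tau V_k\simeq L_\tau W_k$ for every $k\in\mathbb N$. Take the colimit over $k\in\mathbb N$: by (1a) the left sides give $L_\tau r^*\mathbf V$, and by (1c) the right sides give $L_\tau W_\infty=L_\tau r^*\mathbf W$. So $L_\tau$ inverts $r^*\mathbf V\to r^*\mathbf W$. In the commutative square formed by $V_n\to W_n$, $V_n\simeq V_\infty$, $V_\infty\to W_\infty$ and $W_n\to W_\infty$, the first three maps are inverted by $L_\tau$, hence so is the fourth.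

(c) *The purpose is to make sheaves forget the level.* By (6) and part (a) with $k=n-1$, $L_\tau j(b,n)\simeq L_\tau H_{b,n}$. The map $H_{b,n}\to r^*j(b)$ is a base change of $\{\mathbf a(b),A_n\}\to\{\mathbf a(b),A_\infty\}$. By (1a) and part (b), $L_\tau$ inverts $V_n\to V_\infty$ and $W_n\to W_\infty$. As $\mathbf a(b)$ is compact and $L_\tau$ is lex, $L_\tau$ inverts this map by Lemma 2, hence also its base change. $\square$

## 12. The sheaves on $\mathscr P$ are the objects of $\mathscr X$

**Proof of Theorem A.** Let $\rho=e\circ r:\mathscr P\to\mathscr C$. Then $N'=r^*e^*i=\rho^*i$, which is fully faithful by Proposition 6. It remains to identify its essential image with $\mathbf{Sh}_\tau(\mathscr P)$.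

**Step 1.** *Objects of $\mathscr X$ give sheaves.* By adjunction $N'(Y)$ is local for all maps inverted by $L'$, in particular for $U_S\to j(x)$ with $S$ covering. So $N'(\mathscr X)\subseteq\mathbf{Sh}_\tau(\mathscr P)$.

**Step 2.** *A sheaf comes from $\mathscr B$.* Let $F\in\mathbf{Sh}_\tau(\mathscr P)$ and $G=r_*F\in\mathbf{PSh}(\mathscr B)$. We have $(r^*G)(b,n)=G(b)=\mathrm{Map}(r^*j(b),F)$, and at $(b,n)$ the counit $r^*G\to F$ is the map $\mathrm{Map}(r^*j(b),F)\to\mathrm{Map}(j(b,n),F)$. It is an equivalence, because $L_\tau$ inverts $j(b,n)\to r^*j(b)$ by Lemma 7(c) and $F$ is a sheaf. So $F\simeq r^*G$.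

**Step 3.** *We find maps for which $G$ is local.* Since $\mathrm{Map}(Z,G)=\mathrm{Map}(r^*Z,F)$, the presheaf $G$ is local for every map $f$ of $\mathbf{PSh}(\mathscr B)$ such that $L_\tau r^*f$ is an equivalence. Two kinds of $f$ will be used.

* (i) Monomorphisms $f$ inverted by $L_{\mathscr B}$: here $r^*f$ is a monomorphism, and $L'r^*f\simeq L_{\mathscr B}f$ is an equivalence by Proposition 6, so Lemma 1(b) applies.
* (ii) Each $\mathbf a_\alpha:\mathbf V_\alpha\to\mathbf W_\alpha$: it is the base change of $\mathbf a=\coprod_\beta\mathbf a_\beta$ along $\mathbf W_\alpha\to\mathbf W$, because coproducts of presheaves are disjoint. Both $r^*$ and $L_\tau$ are lex, and $L_\tau r^*\mathbf a$ is an equivalence by Lemma 7(b), so $L_\tau r^*\mathbf a_\alpha$ is one.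

**Step 4.** *$G$ comes from $\mathscr K$: we undo the index $I$.* Let $\iota\le\iota'$ in $I$ and $t\in\mathscr K$. The value of $j(t,\iota')\to j(t,\iota)$ at $(t',\kappa)$ is
$$\mathrm{Map}(t',t)\times\bigl([\iota'\le\kappa]\subseteq[\iota\le\kappa]\bigr),$$
where $[\,\cdot\,]$ is $*$ or $\emptyset$ according to whether the inequality holds. So this map is a monomorphism. The functor $e_!$ sends it to the identity of $j(p(t))$, so $L_{\mathscr B}$ inverts it. By (i), $G(t,\iota)\to G(t,\iota')$ is an equivalence. Thus $G\in\mathrm{Fun}(I,\mathbf{PSh}(\mathscr K))$ inverts all morphisms of the weakly contractible $I$, and by (F1) $G\simeq\mathrm{pr}^*G'$ with $G'\in\mathbf{PSh}(\mathscr K)$.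

**Step 5.** *$G'$ comes from $\mathscr X$.* By (ii), $\mathrm{pr}^*G'$ is local for $\mathbf a_\alpha$. By the adjunction $\mathrm{pr}_!=\mathrm{colim}_I\dashv\mathrm{pr}^*$, $G'$ is local for $\mathrm{colim}_I\mathbf a_\alpha=\tilde\alpha$, for all $\alpha\in\mathbb A$. By Step 1 of Section 8, $G'\simeq p^*iY$ for some $Y\in\mathscr X$. Hence
$$F\simeq r^*\mathrm{pr}^*p^*iY=\rho^*iY=N'(Y).$$

So $\mathbf{Sh}_\tau(\mathscr P)$ is exactly the essential image of the fully faithful functor $N'=\rho^*\circ i$. $\blacksquare$
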